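# Rare random spikes: weak $L^p$ of $\kappa$ copies of $2^\kappa$ inside weak $L^p$ of one copy, for $1<p<2$

## Throwing $\kappa$ functions onto one probability space at random

Let $1<p<2$, let $p'=p/(p-1)$, and let $\kappa$ be an infinite cardinal. Write $2^\kappa$ for the set $\{0,1\}^\kappa$ with the product of the uniform probability measures on $\{0,1\}$. Let
$$\Omega=\bigoplus_{\alpha<\kappa}\Omega_\alpha,\qquad \Omega_\alpha=2^\kappa ,$$
be the disjoint union of $\kappa$ copies of this probability space, with the measure $\mu$ that restricts to the given measure on each copy. A function $F$ on $\Omega$ is a family $(F_\alpha)_{\alpha<\kappa}$ of functions on $2^\kappa$.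

Fix $k\ge1$ and put $N=2^k$. Consider the probability space
$$\mathcal X_k=\prod_{\alpha<\kappa}\bigl(\{-1,1\}\times\{0,1\}^k\times2^\kappa\bigr)$$
with the product of uniform measures. Since $\kappa\cdot(1+k+\kappa)=\kappa$, it is a product of $\kappa$ fair coins, that is, a copy of $2^\kappa$. For each $\alpha$ let $\varepsilon_\alpha$ be the sign coordinate, let $b_\alpha$ be the product of the $k$ middle coordinates, so that $P(b_\alpha=1)=1/N$ and $P(b_\alpha=0)=1-1/N$, and let $x_\alpha\in2^\kappa$ be the last coordinate. All these variables are independent. The proof turns on the operator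
$$U_kF=N^{1/p}\sum_{\alpha<\kappa}\varepsilon_\alpha\,b_\alpha\,F_\alpha(x_\alpha).$$
Each component of $F$ is kept only with the small probability $1/N$. If kept, it is evaluated at a random point of its own, multiplied by $N^{1/p}$, and given a random sign.

The factor $N^{1/p}$ is the right one for quantities of the form $c\,\mu(|F|>c)^{1/p}$. If $F$ lives on a single component, then $P(|U_kF|>c)=\frac1N\mu(|F|>cN^{-1/p})$, so with $c'=cN^{-1/p}$,
$$c^p\,P(|U_kF|>c)=(c')^p\mu(|F|>c'). \tag{1}$$

Here is a second computation. Let $e_\alpha=1_{\Omega_\alpha}$ and $F=\sum_{\alpha\in A}e_\alpha$ with $|A|=m$. On $\Omega$ we have $\sup_c c\,\mu(|F|>c)^{1/p}=m^{1/p}$. On $\mathcal X_k$ the image is $N^{1/p}\sum_{\alpha\in A}\varepsilon_\alpha b_\alpha$. If $m\le N$, then exactly one $b_\alpha$ ($\alpha\in A$) equals $1$ with probability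
$$\frac mN\Bigl(1-\frac1N\Bigr)^{m-1}\ge\frac mN\Bigl(1-\frac1N\Bigr)^{N-1}\ge\frac m{eN},$$
and then $|U_kF|=N^{1/p}$. Letting $c\uparrow N^{1/p}$ we get $\sup_c c\,P(|U_kF|>c)^{1/p}\ge(m/e)^{1/p}$. So up to $N$ disjoint blocks keep their size, although everything now happens on a space of measure $1$ and the indices $\alpha$ come from a set of any infinite cardinality $\kappa$.

The purpose of $U_k$ is to compare weak $L^p$ of $\Omega$ with weak $L^p$ of one copy of $2^\kappa$.

## Weak $L^p$, direct sums, and the three theorems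

**Definition (weak $L^p$).** For $1<p<\infty$ and a measure space $(\Omega,\Sigma,\mu)$, the space $L^{p,\infty}(\Omega,\Sigma,\mu)$ consists of all measurable $f$ (modulo a.e. equality) with
$$\|f\|=\sup_{c>0}c\,\mu\{|f|>c\}^{1/p}<\infty .$$
We also use $|||f|||=\sup_\sigma\mu(\sigma)^{-1/p'}\int_\sigma|f|\,d\mu$, the supremum over $\sigma\in\Sigma$ with $0<\mu(\sigma)<\infty$. This is an equivalent norm. *Isomorphic* ($\cong$) means isomorphic as topological vector spaces.

*Example.* Let $u$ be uniform on $(0,1)$. Then $f=u^{-1/p}$ has $P(f>c)=\min(1,c^{-p})$, so $\|f\|=1$, while $f\notin L^p$.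

**Definition (direct sum).** In $\bigoplus_i\Omega_i$ a set is measurable if each of its traces on the $\Omega_i$ is, and its measure is the sum of the measures of the traces.

*Example.* On $\Omega$ as above, $\sum_{k\ge1}k^{-1/p}e_{\alpha_k}$ with distinct $\alpha_k$ exceeds $c$ on a set of measure $\#\{k:k^{-1/p}>c\}$, so its quasinorm is $1$.

**Definition (complemented).** A subspace $X_0$ of $Y$ is complemented if it is the range of a bounded linear projection of $Y$. If $J:X\to Y$ and $Q:Y\to X$ are bounded and linear with $QJ=\mathrm{id}$, then $J$ is an isomorphism onto its range (because $\|x\|\le\mathrm{const}\,\|Jx\|$), and $JQ$ is a projection onto that range (because $JQJQ=JQ$). Moreover $Y\cong X\oplus\ker Q$.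

For a Banach space $X$, $\ell^\infty(X)$ is the space of bounded sequences in $X$. All scalars are real; the complex case is identical. All measure spaces below are direct sums of finite measure spaces. We use the following facts.

* **(F1)** $\|f\|\le|||f|||\le p'\|f\|$. For the first inequality let $\tau\subset\{|f|>c\}$ have finite measure. Then $c\,\mu(\tau)\le\int_\tau|f|\le|||f|||\mu(\tau)^{1/p'}$, so $\mu(\tau)\le(|||f|||/c)^p$. Since we are on a direct sum of finite measure spaces, $\mu(|f|>c)$ is the supremum of such $\mu(\tau)$. In particular $|||f|||<\infty$ implies $f\in L^{p,\infty}$. For the second, $\int_\sigma|f|\le\int_0^\infty\min(\mu(\sigma),\|f\|^pt^{-p})\,dt=p'\|f\|\,\mu(\sigma)^{1/p'}$.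
* **(F2)** If $f\in L^{p,\infty}$ of a direct sum of finite measure spaces, then $f=0$ a.e. outside countably many summands, since each $\{|f|>1/m\}$ has finite measure and so meets only countably many summands in positive measure.
* **(F3)** On a finite measure space $L^{p,\infty}\subset L^s$ continuously for $1\le s<p$, since $\int|f|^s\le\int_0^\infty st^{s-1}\min(\mu(\Omega),\|f\|^pt^{-p})\,dt$. On a probability space, $\|f\|_{L^1}\le|||f|||$ and $\|f\|\le\|f\|_{L^p}$.
* **(F4)** Multiplying $\mu$ by a constant $a>0$ multiplies $\|\cdot\|$ by $a^{1/p}$. Splitting a measure space into two measurable parts splits $L^{p,\infty}$ into a direct sum. Restriction to a measurable part is a bounded projection.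

Write $Y=L^{p,\infty}(2^\kappa)$ and $Z=L^{p,\infty}(\Omega)$, with $\Omega=\bigoplus_{\alpha<\kappa}2^\kappa$. For uncountable $\kappa$ and $1<p<2$ two questions are asked. (a) Are $Y$ and $Z$ isomorphic? (b) Does $Y$ contain a complemented copy of $L^{p,\infty}(\bigoplus_{\alpha<\kappa}2^\rho)$ for some uncountable $\rho$? Both answers are yes.

**Theorem 1.** Let $1<p<2$ and let $\kappa$ be an infinite cardinal. Then $\ell^\infty(Z)$ is isomorphic to a complemented subspace of $Y$.

**Theorem 2.** Let $1<p<2$ and let $\kappa$ be uncountable. Then $Y\cong Z$. In particular $Y$ contains a complemented copy of $L^{p,\infty}(\bigoplus_{\alpha<\kappa}2^\rho)$ with $\rho=\kappa$.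

**Theorem 3.**

1. Let $1<p<2$ and $\kappa$ infinite. Then $Y\cong\ell^\infty(Y)$. If $(\Omega',\mu')$ is a direct sum of at most $\kappa$ finite measure spaces, each of Maharam type $\le\kappa$, then $L^{p,\infty}(\Omega')$ is isomorphic to a complemented subspace of $Y$. If moreover a Maharam-homogeneous component of type $\kappa$ occurs in $\Omega'$, then $L^{p,\infty}(\Omega')\cong Y$.
2. Let $1<p<\infty$, let $\kappa,\lambda$ be uncountable, let $\rho$ be infinite, and let $X=L^{p,\infty}(\bigoplus_{\alpha<\lambda}2^\rho)$. The following are equivalent: (i) $X$ is isomorphic to a complemented subspace of $L^{p,\infty}(2^\kappa)$; (ii) $X$ is isomorphic to a subspace of $L^{p,\infty}(2^\kappa)$; (iii) $p<2$ and $\max(\lambda,\rho)\le\kappa$.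
3. In the setting of 2, $X\cong L^{p,\infty}(2^\kappa)$ if and only if $p<2$, $\lambda\le\kappa$ and $\rho=\kappa$.

With $\lambda=\kappa$, part 2 says that $L^{p,\infty}(2^\kappa)$ contains a (complemented) copy of $L^{p,\infty}(\bigoplus_{\alpha<\kappa}2^\rho)$, $\rho$ infinite, exactly when $p<2$ and $\rho\le\kappa$. So the range $p<2$ is sharp. Maharam types are recalled where they are first used.

## Finitely many copies are easy; uncountably many cannot be disjoint

For $n=2^m$ copies of $2^\kappa$ nothing random is needed. Cut $2^\kappa$ into the $n$ cylinders given by the first $m$ coordinates, identify the $\alpha$-th cylinder with $\Omega_\alpha$ by dropping these coordinates, and let $JF=n^{1/p}F_\alpha$ on it. Then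
$$c^pP(|JF|>c)=c^p\,\tfrac1n\,\mu(|F|>cn^{-1/p})=(c')^p\mu(|F|>c'),\qquad c'=cn^{-1/p},$$
so $J$ is an isometry onto for $\|\cdot\|$.

For uncountably many copies this stops at once. A probability space contains no uncountable disjoint family of sets of positive measure, so the components of $\Omega$ cannot be given disjoint places in $2^\kappa$. The images of different components have to overlap. The operators $U_k$ make them independent and rarely nonzero. We now see what each $U_k$ does and what it does not do.

## The tail of $U_kF$, and where $p<2$ enters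

**Lemma 1.** Let $q\in[p,2)$, $M>0$, and let $F$ on $\Omega$ satisfy $\mu(|F|>c)\le M^qc^{-q}$ for all $c>0$. Then the series $U_kF$ (over the countably many $\alpha$ with $F_\alpha\ne0$) converges a.s., independently of the enumeration, and
$$P(|U_kF|>c)\le K_q\,M^qN^{q/p-1}c^{-q}\quad(c>0),\qquad K_q=\frac{4-q}{2-q}.$$

*Proof.* We split $F$ at the height at which a single term of the series reaches size $c$. Let $c>0$ and $\lambda=cN^{-1/p}$.

**Large terms.** This step bounds the chance of seeing any term larger than $c$. The probability that $b_\alpha=1$ and $|F_\alpha(x_\alpha)|>\lambda$ for at least one $\alpha$ is at most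
$$\sum_\alpha\frac1N\mu(\Omega_\alpha\cap\{|F|>\lambda\})=\frac1N\mu(|F|>\lambda)\le\frac1NM^q\lambda^{-q}=M^qN^{q/p-1}c^{-q}.$$
The sum is finite, so by Borel–Cantelli a.s. only finitely many $\alpha$ have this property.

**Small terms.** This step treats the rest by orthogonality. The series formed with $F1_{|F|\le\lambda}$ has independent terms. They have mean zero because of the signs. The sum of the variances is
$$N^{2/p}\cdot\frac1N\int_{|F|\le\lambda}F^2\,d\mu\le N^{2/p-1}\int_0^\lambda2s\,M^qs^{-q}\,ds=\frac2{2-q}M^qN^{2/p-1}\lambda^{2-q}=\frac2{2-q}M^qN^{q/p-1}c^{2-q}.$$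
The integral converges at $0$ because $q<2$. By Kolmogorov's theorem on independent mean-zero variables with summable variances, this series converges a.s. It also converges unconditionally in $L^2$, so its sum does not depend on the enumeration. By Chebyshev its modulus exceeds $c$ with probability at most $\frac2{2-q}M^qN^{q/p-1}c^{-q}$.

**Conclusion.** The full series differs from the truncated one by a.s. finitely many terms, so it converges, independently of the enumeration. If $|U_kF|>c$, then either a large term occurs or the truncated sum exceeds $c$ in modulus. Add the two bounds: $1+\frac2{2-q}=\frac{4-q}{2-q}$. $\square$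

For $q=p$ and $M=1$ the power of $N$ disappears. With $K=K_p$,
$$P(|U_kF|>c)\le Kc^{-p}\quad\text{if }\|F\|\le1, \tag{2}$$
with $K$ independent of $k$. So $U_k:Z\to L^{p,\infty}(\mathcal X_k)$ is bounded uniformly in $k$. It is linear, since two functions in $Z$ can be summed over a common countable set of indices.

## Pairing $U_k$ with its dual partner

Let $\mathcal H$ be the space of bounded measurable functions on $\Omega$ vanishing outside finitely many $\Omega_\alpha$. To recover $F$ from $U_kF$ we test against
$$U_k'h=N^{1/p'}\sum_\alpha\varepsilon_\alpha b_\alpha h_\alpha(x_\alpha)\qquad(h\in\mathcal H),$$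
a finite sum of bounded functions.

**Lemma 2.** (i) If $F\in Z$ and $h\in\mathcal H$, then $E(U_kF\cdot U_k'h)=\int Fh\,d\mu$.

(ii) Let $G\in L^{p,\infty}(\mathcal X_k)$ and $h\in\mathcal H$ with $|h|\le1_\sigma$, where $\sigma$ lies in finitely many $\Omega_\alpha$ and $\mu(\sigma)\le N=2^k$. Then
$$|E(G\,U_k'h)|\le C_p\,|||G|||\,\mu(\sigma)^{1/p'},\qquad C_p=\sum_{l\ge1}(l!)^{-1/p'}<\infty.$$

*Proof.* (i) For each $\beta$ write $U_kF=N^{1/p}\varepsilon_\beta b_\beta F_\beta(x_\beta)+R_\beta$. Here $R_\beta$ is $U_k$ applied to $F$ with its $\beta$-th component removed. So $R_\beta$ lies in $L^{p,\infty}(\mathcal X_k)\subset L^1$ by (2) and (F3), and it is independent of $(\varepsilon_\beta,b_\beta,x_\beta)$. Since $E(\varepsilon_\beta b_\beta h_\beta(x_\beta))=0$, the part with $R_\beta$ contributes $0$, and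
$$E\bigl(U_kF\cdot\varepsilon_\beta b_\beta h_\beta(x_\beta)\bigr)=N^{1/p}E\bigl(b_\beta F_\beta(x_\beta)h_\beta(x_\beta)\bigr)=N^{1/p}\frac1N\int F_\beta h_\beta .$$
Multiply by $N^{1/p'}$ and sum over the finitely many relevant $\beta$; note $\frac1p+\frac1{p'}-1=0$.

(ii) We count how many of the spikes of $1_\sigma$ occur at once. Put $S=\sum_\alpha b_\alpha1_{\sigma\cap\Omega_\alpha}(x_\alpha)$, so $|U_k'h|\le N^{1/p'}S$. This is a finite sum of independent $\{0,1\}$-valued variables with means $t_\alpha=\mu(\sigma\cap\Omega_\alpha)/N$ of total $\theta=\mu(\sigma)/N\le1$. A union bound over $l$-element sets $L$ of indices gives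
$$P(S\ge l)\le\sum_{|L|=l}\prod_{\alpha\in L}t_\alpha\le\frac{\theta^l}{l!}.$$
Since $S=\sum_{l\ge1}1_{S\ge l}$, and $\theta^l\le\theta$ for $l\ge1$,
$$|E(G\,U_k'h)|\le N^{1/p'}\sum_{l\ge1}E(|G|1_{S\ge l})\le N^{1/p'}|||G|||\sum_{l\ge1}\Bigl(\frac{\theta^l}{l!}\Bigr)^{1/p'}\le C_p\,|||G|||\,(N\theta)^{1/p'},$$
and $N\theta=\mu(\sigma)$. $\square$

The estimate in (ii) says that $h\mapsto E(G\,U_k'h)$ behaves like integration against an element of $Z$. The next lemma turns such functionals into functions.

**Lemma 3.** Let $\varphi:\mathcal H\to\mathbb R$ be linear with $|\varphi(h)|\le C\mu(\sigma)^{1/p'}$ whenever $h\in\mathcal H$, $|h|\le1_\sigma$ and $\sigma$ lies in finitely many $\Omega_\alpha$. Then there is a unique $f\in Z$ with $\varphi(h)=\int fh\,d\mu$ for all $h\in\mathcal H$, and $|||f|||\le C$.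

*Proof.* Fix $\alpha$. The set function $\nu_\alpha(\sigma)=\varphi(1_\sigma)$, $\sigma\subset\Omega_\alpha$, is finitely additive with $|\nu_\alpha(\sigma)|\le C\mu(\sigma)^{1/p'}$. If $\sigma_n\downarrow\emptyset$ then $\mu(\sigma_n)\to0$, so $\nu_\alpha(\sigma_n)\to0$. Hence $\nu_\alpha$ is countably additive, and it is absolutely continuous. By Radon–Nikodym there is $f_\alpha\in L^1(\Omega_\alpha)$ with $\varphi(h)=\int f_\alpha h$ for simple $h$ on $\Omega_\alpha$. Since $|\varphi(h)|\le C\|h\|_\infty$ for $h$ on $\Omega_\alpha$, uniform approximation gives it for all bounded $h$ there. Put $f=(f_\alpha)$; then $\varphi(h)=\int fh$ for $h\in\mathcal H$.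

If $\sigma$ lies in finitely many $\Omega_\alpha$, then $\int_\sigma|f|=\varphi(1_\sigma\,\mathrm{sgn}f)\le C\mu(\sigma)^{1/p'}$. A general $\sigma$ of finite measure lies, up to a null set, in countably many $\Omega_\alpha$, and monotone convergence gives the same bound. So $|||f|||\le C$, and $f\in Z$ by (F1). Uniqueness holds because the integrals $\int fh$, $h$ an indicator in $\Omega_\alpha$, determine $f_\alpha$. $\square$

## One value of $k$ is too few, and all values together are too many

**A fixed $k$ fails.** Lemma 2(ii) covers only $\mu(\sigma)\le2^k$, and this restriction is essential. Take again $F=\sum_{\alpha\in A}e_\alpha$ with $|A|=m$. Then $\|F\|=m^{1/p}$, while by independence and $p<2$,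
$$\|U_kF\|\le\|U_kF\|_{L^p}\le\|U_kF\|_{L^2}=N^{1/p}\Bigl(\frac mN\Bigr)^{1/2}=m^{1/p}\Bigl(\frac Nm\Bigr)^{1/p-1/2}.$$
For fixed $N$ and $m\to\infty$ the last factor tends to $0$. Too many spikes occur, and their random signs cancel. So $U_k$ is not even an isomorphism into; all $k$ must be used.

**All $k$ at once fails too.** Choose disjoint sets $D_k\subset2^\kappa$ of measure $\delta_k>0$, each a copy of $\mathcal X_k$ after normalization, and let $J_0F=\delta_k^{-1/p}\,U_kF$ on $D_k$ (after identification). Substituting,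
$$c^pP(|J_0F|>c)=\sum_k\delta_kc^p\,P\bigl(|U_kF|>c\,\delta_k^{1/p}\bigr), \tag{3}$$
and by (2) each term is at most $K$. But the sum need not be bounded, whatever the $\delta_k$ are. Let $F$ live on one component and equal $u^{-1/p}$ there, with $u$ uniform on $(0,1)$ (a function of countably many coordinates). By (1), $t^pP(|U_kF|>t)=1$ as soon as $t^p\ge2^k$. So the $k$-th term of (3) equals $1$ whenever $\delta_kc^p\ge2^k$, and the sum is at least the number of such $k$, which tends to infinity with $c$. Thus $\|F\|=1$ but $J_0F\notin Y$.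

The defect is exact: block $k$, once it has become active at $c^p\approx1/\delta_k$, never falls silent as $c$ grows. If $U_kF$ had a tail $A_kc^{-q_k}$ with $q_k>p$, then the $k$-th term of (3) would be at most $A_k(\delta_kc^p)^{1-q_k/p}$, which tends to $0$. Block $k$ would then matter only in a window of values of $c$, and sparse $\delta_k$ would separate the windows. We get such a tail by replacing $F$ in block $k$ by a slightly smoothed function $T_{r_k}F$, with $r_k\to1$ so that nothing is lost in the limit.

## Noise operators improve the exponent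

Let $0<r<1$. Let $x,x'$ be independent uniform points of $\{0,1\}^\kappa$ and let $(\theta_i)_{i<\kappa}$ be independent of them and i.i.d. with $P(\theta_i=1)=r=1-P(\theta_i=0)$. Put $y_i=x_i$ if $\theta_i=1$ and $y_i=x_i'$ otherwise. Then $y$ is uniform. The pairs $(x_i,y_i)$ are i.i.d., and $P(x_i=a,y_i=b)=\frac r2 1_{a=b}+\frac{1-r}4$ is symmetric in $a,b$, so $(x,y)$ and $(y,x)$ have the same law. For $f\in L^1(2^\kappa)$ let
$$T_rf(x)=E(f(y)\mid x).$$

*Example.* If $w(x)=(-1)^{x_0}$, then $T_rw=rw$, since with probability $r$ the coordinate is kept and otherwise it is averaged out.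

* $T_r$ is positive, $T_r1=1$, and $T_r$ is a contraction on $L^s$ for $1\le s\le\infty$ (Jensen). By symmetry of the law, $\int(T_rf)h=E f(y)h(x)=\int f\,T_rh$ for $f\in L^1$, $h\in L^\infty$, and for nonnegative measurable $f,h$.
* For the Walsh functions $w_A(x)=\prod_{i\in A}(-1)^{x_i}$, $A\subset\kappa$ finite, independence gives $T_rw_A=r^{|A|}w_A$. Linear combinations of Walsh functions are all the functions of finitely many coordinates, hence dense in $L^s$, $s<\infty$. Since $T_r$ is a contraction, $T_rh\to h$ in $L^s$ as $r\to1$, for every $h\in L^s$.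
* **Hypercontractivity** (Bonami, Ann. Inst. Fourier 20 (1970); Beckner, Ann. of Math. 102 (1975)): $\|T_rf\|_q\le\|f\|_s$ if $1<s<\infty$ and $q=1+(s-1)/r^2$. This is stated for functions of finitely many coordinates. For $f\in L^s$ take such $f_n\to f$ in $L^s$; then $T_rf_n\to T_rf$ in $L^s$, a.e. along a subsequence, and Fatou's lemma gives the inequality for $f$.

On $\Omega$ put $T_rF=(T_rF_\alpha)_\alpha$ whenever all $F_\alpha\in L^1(\Omega_\alpha)$.

**Lemma 4.** (i) $|||T_rF|||\le|||F|||$ for $F\in Z$. (ii) There is $r_0<1$, depending on $p$, such that for each $r\in(r_0,1)$ there are $q\in(p,2)$ and $M<\infty$ with $\mu(|T_rF|>c)\le M^qc^{-q}$ for all $c>0$ and all $F\in Z$ with $\|F\|\le1$.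

*Proof.* (i) Let $0<\mu(\sigma)<\infty$ and $g=T_r1_\sigma$. Then $0\le g\le1$ and $\int g=\mu(\sigma)$. By positivity and symmetry, then the layer-cake formula,
$$\int_\sigma|T_rF|\le\int1_\sigma\,T_r|F|=\int|F|\,g=\int_0^1\int_{\{g>t\}}|F|\,d\mu\,dt\le|||F|||\int_0^1\mu(g>t)^{1/p'}dt .$$
Since $s\mapsto s^{1/p'}$ is concave, Jensen's inequality bounds the last integral by $\bigl(\int_0^1\mu(g>t)\,dt\bigr)^{1/p'}=\mu(\sigma)^{1/p'}$.

(ii) **Step 1: strong bounds on both sides of $p$.** The aim is two exponents to interpolate between, with both target exponents below $2$. Fix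
$$p_0=\frac{1+p}2<p<p_1=\frac{p+2}2<2,\qquad r_0=\sqrt{p_1-1}<1 .$$
For $r\in(r_0,1)$ put $q_i=1+(p_i-1)/r^2$. Then $p_i<q_i$ because $r<1$, and $q_0<q_1<1+(p_1-1)/r_0^2=2$. With $u_i=q_i/p_i>1$, hypercontractivity on each component gives
$$\sum_\alpha\|T_rF_\alpha\|_{q_i}^{q_i}\le\sum_\alpha\bigl(\|F_\alpha\|_{p_i}^{p_i}\bigr)^{u_i}\le\Bigl(\sum_\alpha\|F_\alpha\|_{p_i}^{p_i}\Bigr)^{u_i},$$
so $T_r:L^{p_i}(\Omega)\to L^{q_i}(\Omega)$ is a contraction.

**Step 2: splitting $F$.** The aim is to put the large part of $F$ in $L^{p_0}$ and the small part in $L^{p_1}$. Let $\|F\|\le1$, $\lambda>0$, $F'=F1_{|F|>\lambda}$, $F''=F-F'$. From $\mu(|F|>s)\le s^{-p}$,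
$$\|F'\|_{p_0}^{p_0}\le\int_0^\lambda p_0s^{p_0-1}\lambda^{-p}ds+\int_\lambda^\infty p_0s^{p_0-1-p}ds=\lambda^{p_0-p}+\frac{p_0}{p-p_0}\lambda^{p_0-p}=\frac p{p-p_0}\lambda^{p_0-p},$$
$$\|F''\|_{p_1}^{p_1}\le\int_0^\lambda p_1s^{p_1-1-p}ds=\frac{p_1}{p_1-p}\lambda^{p_1-p}.$$

**Step 3: optimizing $\lambda$.** The aim is a single power of $c$. Put $a=(p-p_0)u_0$ and $b=(p_1-p)u_1$. Chebyshev's inequality and Step 1 give, with $C$ depending only on $p$ and $r$,
$$\mu(|T_rF|>2c)\le c^{-q_0}\|T_rF'\|_{q_0}^{q_0}+c^{-q_1}\|T_rF''\|_{q_1}^{q_1}\le c^{-q_0}\bigl(\|F'\|_{p_0}^{p_0}\bigr)^{u_0}+c^{-q_1}\bigl(\|F''\|_{p_1}^{p_1}\bigr)^{u_1}\le C\bigl(c^{-q_0}\lambda^{-a}+c^{-q_1}\lambda^b\bigr).$$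
For $\lambda=c^{(q_1-q_0)/(a+b)}$ both terms in the bracket equal $c^{-q}$ with
$$q=\frac{bq_0+aq_1}{a+b}\in(q_0,q_1),$$
so $\mu(|T_rF|>2c)\le2Cc^{-q}$. Replacing $2c$ by $c$ gives the claim with $M^q=2^{q+1}C$, and $q<q_1<2$.

**Step 4: $q>p$.** This is the gain the lemma is for. Since $q_i=u_ip_i$,
$$bq_0+aq_1=u_0u_1\bigl[(p_1-p)p_0+(p-p_0)p_1\bigr]=u_0u_1\,p\,(p_1-p_0),$$
hence
$$\frac qp=\frac{u_0u_1(p_1-p_0)}{(p-p_0)u_0+(p_1-p)u_1}=\frac{p_1-p_0}{\frac{p-p_0}{u_1}+\frac{p_1-p}{u_0}}>1,$$
because $u_0,u_1>1$ and $(p-p_0)+(p_1-p)=p_1-p_0$. $\square$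

## Gluing the blocks: proof of Theorem 1

**Step 1: the tails in each block.** The purpose is to have at once a bound uniform in $k$ and a better, non-uniform one. Fix $r_k\in(r_0,1)$ with $r_k\to1$. Let $q_k\in(p,2)$ and $M_k$ be given by Lemma 4(ii) for $r=r_k$, and set $\eta_k=q_k/p-1>0$. If $F\in Z$ and $|||F|||\le1$, then $\|F\|\le1$ and $\|T_{r_k}F\|\le|||T_{r_k}F|||\le1$ by (F1) and Lemma 4(i). Lemma 1 for $T_{r_k}F$, with exponent $p$ and $M=1$, and with exponent $q_k$ and $M=M_k$, gives
$$P(|U_kT_{r_k}F|>c)\le\min\bigl(1,\;Kc^{-p},\;A_kc^{-q_k}\bigr)\qquad(c>0), \tag{4}$$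
where $A_k=K_{q_k}M_k^{q_k}2^{k(q_k/p-1)}$ depends only on $k$ and $p$.

**Step 2: sparse blocks.** The purpose is to choose the measures $\delta_k$ so that block $k$ is negligible once block $k+1$ is active. Choose $\delta_k=2^{-l_k}$ with integers $1=l_1<l_2<\cdots$ such that
$$A_k\,(\delta_{k+1}/\delta_k)^{\eta_k}\le2^{-k}\qquad(k\ge1). \tag{5}$$
This is possible inductively, since $\eta_k>0$. Then $\delta_{k+1}\le\delta_k/2$. The sets
$$D_k=\{x\in2^\kappa:x_0=\dots=x_{l_k-2}=0,\ x_{l_k-1}=1\}$$
are disjoint (the first $1$ among the coordinates with finite index sits at place $l_k-1$) and have measure $\delta_k$. With normalized measure $D_k$ is a copy of $\{0,1\}^{\kappa\setminus l_k}$, hence of $2^\kappa$ and of $\mathcal X_k$. Let $\psi_k:D_k\to\mathcal X_k$ be the corresponding isomorphism.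

**Step 3: room for a sequence.** To treat $\ell^\infty(Z)$ and not only $Z$, each member of the sequence gets infinitely many blocks. Fix a bijection $k\mapsto(i(k),j(k))$ from $\mathbb N$ onto $\mathbb N\times\mathbb N$, and put $\mathbb N_i=\{k:i(k)=i\}$, an infinite set. Let $\mathcal U_i$ be a free ultrafilter on $\mathbb N_i$. Recall that limits along $\mathcal U_i$ exist for bounded families, are linear, and ignore finitely many indices.

**Step 4: the operator $J:\ell^\infty(Z)\to Y$.** This is the embedding. For $F=(F^{(i)})_i$ let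
$$JF=\delta_k^{-1/p}\bigl(U_kT_{r_k}F^{(i(k))}\bigr)\circ\psi_k\ \text{ on }D_k\ (k\in\mathbb N),\qquad JF=0\ \text{ off }\bigcup_kD_k .$$
$J$ is linear. To bound it let $\sup_i|||F^{(i)}|||\le1$, $c>0$ and $s=c^p$. By (4),
$$c^pP(|JF|>c)=\sum_k\delta_ks\,P\bigl(|U_kT_{r_k}F^{(i(k))}|>c\,\delta_k^{1/p}\bigr)\le\sum_k\min\bigl(\delta_ks,\;K,\;A_k(\delta_ks)^{-\eta_k}\bigr).$$
If $\delta_1s<1$, the sum is at most $\sum_k\delta_ks\le2\delta_1s\le2$. Otherwise let $n$ be the largest index with $\delta_ns\ge1$.

* The terms with $k>n$ (not yet active) contribute at most $\sum_{k>n}\delta_ks\le2\delta_{n+1}s\le2$.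
* The term $k=n$ contributes at most $K$.
* For $k<n$ (silent again) we have $\delta_ks\ge\delta_k/\delta_n\ge\delta_k/\delta_{k+1}$, so by (5) the term is at most $A_k(\delta_{k+1}/\delta_k)^{\eta_k}\le2^{-k}$. Together these contribute at most $1$.

Hence $\|JF\|^p\le K+3$, and $J$ is bounded.

**Step 5: the operator $Q:Y\to\ell^\infty(Z)$.** This is the left inverse; letting $k\to\infty$ removes the restriction $\mu(\sigma)\le2^k$. For $G\in Y$ let $G_k=\delta_k^{1/p}(G|_{D_k})\circ\psi_k^{-1}$, a function on $\mathcal X_k$. For $\tau\subset\mathcal X_k$,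
$$\int_\tau|G_k|\,dP=\delta_k^{1/p-1}\int_{\psi_k^{-1}\tau}|G|\le\delta_k^{-1/p'}|||G|||\,(\delta_kP(\tau))^{1/p'}=|||G|||\,P(\tau)^{1/p'},$$
so $|||G_k|||\le|||G|||$. For $i\in\mathbb N$ and $h\in\mathcal H$ put
$$\varphi_i(h)=\lim_{k\to\mathcal U_i}E(G_k\,U_k'h).$$
If $|h|\le1_\sigma$ with $\sigma$ in finitely many $\Omega_\alpha$, then $\mu(\sigma)<\infty$, and Lemma 2(ii) applies as soon as $2^k\ge\mu(\sigma)$, that is, for all but finitely many $k$. So the limit exists (for general $h\in\mathcal H$ by scaling), $\varphi_i$ is linear, and $|\varphi_i(h)|\le C_p|||G|||\mu(\sigma)^{1/p'}$. Lemma 3 gives $Q_iG\in Z$ with $\varphi_i(h)=\int(Q_iG)h$ and $|||Q_iG|||\le C_p|||G|||$. By uniqueness in Lemma 3, $Q_i$ is linear. So $QG=(Q_iG)_i$ is a bounded linear operator.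

**Step 6: $QJ=\mathrm{id}$.** This checks that the smoothing disappears in the limit. Let $G=JF$. For $k\in\mathbb N_i$ we have $G_k=U_kT_{r_k}F^{(i)}$. For $h\in\mathcal H$, Lemma 2(i) and the symmetry of $T_r$ give
$$E(G_kU_k'h)=\int(T_{r_k}F^{(i)})h\,d\mu=\int F^{(i)}\,T_{r_k}h\,d\mu\longrightarrow\int F^{(i)}h\,d\mu .$$
The convergence holds because only finitely many components matter, $F^{(i)}_\alpha\in L^s(\Omega_\alpha)$ for a fixed $s\in(1,p)$ by (F3), and $T_{r_k}h_\alpha\to h_\alpha$ in $L^{s'}$, where $s'=s/(s-1)<\infty$. By uniqueness in Lemma 3, $Q_iJF=F^{(i)}$.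

So $J$ is an isomorphism onto its range, and $JQ$ is a bounded projection of $Y$ onto $J(\ell^\infty(Z))$. This proves Theorem 1. $\blacksquare$

## From complemented copies to $Y\cong Z$

This section proves Theorem 2 by a decomposition argument, which works for every infinite $\kappa$.

**Step 1: each space is complemented in the other.** $Z$ is complemented in $\ell^\infty(Z)$ (one coordinate), hence isomorphic to a complemented subspace of $Y$ by Theorem 1. This is already the answer to (b), with $\rho=\kappa$. Conversely $Y$ is complemented in $Z$, by restriction to one component. So there are $W,V$ with $Y\cong Z\oplus W$ and $Z\cong Y\oplus V$.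

**Step 2: each space is isomorphic to its square.** Split $2^\kappa$ into $\{x_0=0\}$ and $\{x_0=1\}$. Each is a copy of $2^\kappa$ with measure halved, so $Y\cong Y\oplus Y$ by (F4). Split the index set $\kappa$ into two sets of cardinality $\kappa$: then $Z\cong Z\oplus Z$.

**Step 3: conclusion.** Using Step 2 to absorb,
$$Y\cong Z\oplus W\cong Z\oplus Z\oplus W\cong Z\oplus Y,\qquad Z\cong Y\oplus V\cong Y\oplus Y\oplus V\cong Y\oplus Z .$$
Hence $Y\cong Z$. $\blacksquare$

## All direct sums of at most $\kappa$ pieces of type at most $\kappa$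

**Definition (Maharam type).** The Maharam type of a finite measure space is the least cardinality of a set that generates its measure algebra (measurable sets modulo null sets) as a $\sigma$-algebra. The space is *homogeneous* if all its parts of positive measure have the same type.

*Example.* $[0,1]$ is generated by the intervals with rational endpoints, so it has type $\omega$. Binary expansion identifies its measure algebra with that of $2^\omega$. For infinite $\rho$, $2^\rho$ is homogeneous of type $\rho$, generated by the sets $\{x_i=1\}$.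

Maharam's theorem says that the measure algebra of a finite measure space is that of a countable direct sum of spaces $aE$. Here $a>0$, $E$ is a point or $2^\rho$ with $\rho$ infinite, and $aE$ is $E$ with its probability measure multiplied by $a$. If the space has type $\le\kappa$, all the $\rho$ that occur are $\le\kappa$. An isomorphism of measure algebras carries functions to functions with the same distribution, so $L^{p,\infty}$ of a direct sum of finite measure spaces depends only on the measure algebras of the summands.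

*Proof of Theorem 3, part 1.*

**Step 1: $Y\cong\ell^\infty(Y)$.** This will let $Y$ absorb its complemented subspaces. Let $B=\ell^\infty(Y)$. Since $Y$ is complemented in $Z$, $B$ is complemented in $\ell^\infty(Z)$ (project in each coordinate), hence in $Y$ by Theorem 1. Say $Y\cong B\oplus W$. As $B\cong B\oplus B$,
$$Y\cong B\oplus B\oplus W\cong B\oplus Y\cong\ell^\infty(Y).$$

**Step 2: placing $\Omega'$ as a quotient of a part of $\Omega$.** The purpose is to realize functions on $\Omega'$ as functions on $\Omega$. By Maharam's theorem we may assume $\Omega'=\bigoplus_{i\in I}a_iE_i$ with $|I|\le\kappa$ and $0<a_i<\infty$, where $E_i$ is a point or $2^{\rho_i}$ with $\omega\le\rho_i\le\kappa$. Assign to each $i$ a set of $\lceil a_i\rceil$ components of $\Omega$, disjoint for different $i$; there are enough components, since $\kappa$ is infinite and $|I|\le\kappa$. Write $a_i=\lceil a_i\rceil-1+t_i$ with $0<t_i\le1$ and $t_i=\sum_{l\in L_i}2^{-l}$ for some $L_i\subset\{1,2,\dots\}$. Let $\Theta_i$ consist of $\lceil a_i\rceil-1$ of the assigned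 components, together with the disjoint cylinders $\{x_0=\dots=x_{l-2}=0,\ x_{l-1}=1\}$, $l\in L_i$, of the last one. Then $\mu(\Theta_i)=a_i$, and $\Theta_i$ is a countable disjoint union of pieces, each a copy of $2^\kappa$ with its measure multiplied by a constant. On each piece project to $E_i$ (onto $\rho_i$ of the coordinates, or onto the point). Together these maps form $\pi_i:\Theta_i\to E_i$, which carries $\mu|_{\Theta_i}$ to $a_iE_i$, because each piece contributes its measure times the probability measure of $E_i$. Let $\Sigma_i$ be the $\sigma$-algebra of the sets $\pi_i^{-1}(\cdot)$. Composition with the $\pi_i$ preserves distributions, so $L^{p,\infty}(\Omega')$ is isometric for $\|\cdot\|$ to $L^{p,\infty}(\bigoplus_i\Theta_i,\bigoplus_i\Sigma_i)$.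

**Step 3: projecting onto it.** The purpose is complementation. On $L^{p,\infty}(\bigoplus_i\Theta_i)$ let $\mathbb E$ be conditional expectation with respect to $\Sigma_i$ on each $\Theta_i$ (functions are integrable there by (F3)). For $\sigma\in\bigoplus_i\Sigma_i$ of finite measure, $\int_\sigma|\mathbb Ef|\le\int_\sigma|f|\le|||f|||\mu(\sigma)^{1/p'}$. By (F1) for the $\sigma$-algebra $\bigoplus_i\Sigma_i$ we get $\|\mathbb Ef\|\le|||f|||$. So $\mathbb E$ is a bounded projection onto $L^{p,\infty}(\bigoplus_i\Theta_i,\bigoplus_i\Sigma_i)$. The space $L^{p,\infty}(\bigoplus_i\Theta_i)$ is complemented in $Z$ by restriction, and $Z\cong Y$. So $X:=L^{p,\infty}(\Omega')$ is isomorphic to a complemented subspace of $Y$.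

**Step 4: equality when type $\kappa$ occurs.** Say $Y\cong X\oplus W$. By Step 1,
$$Y\cong\ell^\infty(Y)\cong\ell^\infty(X)\oplus\ell^\infty(W)\cong X\oplus\ell^\infty(X)\oplus\ell^\infty(W)\cong X\oplus Y .$$
If some $E_i=2^\kappa$, restriction to that component and (F4) show that $Y$ is complemented in $X$, so $X\cong Y\oplus V\cong Y\oplus Y\oplus V\cong Y\oplus X$. Hence $X\cong Y$. $\blacksquare$

## Why $p<2$, $\lambda\le\kappa$ and $\rho\le\kappa$ are forced

We use Khinchine's inequality in $L^1$: for real $a_k$ and independent signs, $E\bigl|\sum\pm a_k\bigr|\ge\frac1{\sqrt3}\bigl(\sum a_k^2\bigr)^{1/2}$. Indeed for $S=\sum\pm a_k$ one has $ES^4\le3(ES^2)^2$, and Hölder gives $ES^2\le(E|S|)^{2/3}(ES^4)^{1/3}$.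

*Proof of Theorem 3, part 2.* (iii)$\Rightarrow$(i) is part 1, and (i)$\Rightarrow$(ii) is trivial. For (ii)$\Rightarrow$(iii) let $T:X\to L^{p,\infty}(2^\kappa)$ be an isomorphism into, and let $e_\alpha$, $\alpha<\lambda$, be the indicator of the $\alpha$-th component. $C$ denotes constants depending only on $p$ and $T$.

**Step 1: $p<2$.** We test $T$ on $\sum k^{-1/p}e_{\alpha_k}$, whose quasinorm stays equal to $1$. Suppose $p\ge2$. All $Te_\alpha\ne0$ and $\lambda$ is uncountable, so there are $\delta>0$ and infinitely many $\alpha$ with $\|Te_\alpha\|_{L^1}\ge\delta$. Let $\alpha_1,\alpha_2,\dots$ be distinct such indices and $f_k=Te_{\alpha_k}$. For all signs $\|\sum_{k\le n}\pm k^{-1/p}e_{\alpha_k}\|=1$, so by (F3) $\|\sum_{k\le n}\pm k^{-1/p}f_k\|_{L^1}\le C$ with $C$ independent of $n$. Average over the signs and put $w_k=k^{-2/p}$, $L_n=\sum_{k\le n}w_k$. Khinchine's inequality at each point, and then Cauchy–Schwarz in the form $\sum w_k|f_k|\le L_n^{1/2}(\sum w_kf_k^2)^{1/2}$, give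
$$\sqrt3\,C\ge\int\Bigl(\sum_{k\le n}w_kf_k^2\Bigr)^{1/2}\ge L_n^{-1/2}\int\sum_{k\le n}w_k|f_k|\ge\delta L_n^{1/2}.$$
Since $2/p\le1$, $L_n\to\infty$, a contradiction.

**Step 2: $\lambda\le\kappa$.** We count functionals. The functionals $f\mapsto\int fw_A$, $A\subset\kappa$ finite, are $\kappa$ in number. They separate the points of $L^1(2^\kappa)\supset L^{p,\infty}(2^\kappa)$: if all vanish at $f$, then $f$ has integral $0$ over every set depending on finitely many coordinates, hence over every measurable set (the sets over which $f$ has integral $0$ form a $\lambda$-system containing this $\pi$-system), so $f=0$. Fix $A$; then $x^*=\int T(\cdot)w_A$ is a bounded functional on $X$. If $|x^*(e_\alpha)|>1/m$ for $n$ indices $\alpha$, then for suitable signs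
$$\frac nm<x^*\Bigl(\sum\pm e_\alpha\Bigr)\le C\Bigl\|\sum\pm e_\alpha\Bigr\|=Cn^{1/p},$$
which bounds $n$ because $p>1$ (here $C$ may also depend on $A$, which is harmless). So $x^*(e_\alpha)\ne0$ for only countably many $\alpha$. Altogether at most $\kappa$ indices $\alpha$ have $\int Te_\alpha\,w_A\ne0$ for some $A$. If $\lambda>\kappa$, some $\alpha$ has $Te_\alpha=0$, a contradiction.

**Step 3: $\rho\le\kappa$.** The same count, with independent functions on one component. Let $r_\gamma(x)=(-1)^{x_\gamma}$, $\gamma<\rho$, be the Rademacher functions on one component $2^\rho$. Since $p<2$ by Step 1, for $n$ terms $\|\sum\pm r_\gamma\|\le\|\sum\pm r_\gamma\|_{L^2}=n^{1/2}$. So if $|x^*(r_\gamma)|>1/m$ for $n$ indices, then $n/m<Cn^{1/2}$, which bounds $n$. Each $x^*$ is nonzero at only countably many $r_\gamma$, and $\rho>\kappa$ would force $Tr_\gamma=0$ for some $\gamma$, a contradiction. $\blacksquare$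

## Telling $\rho<\kappa$ from $\rho=\kappa$ by Hilbert subspaces

**Lemma 5.** Let $1<p<2$ and $X=L^{p,\infty}(\bigoplus_{i\in I}\Omega_i)$ with finite measure spaces $\Omega_i$ of Maharam type $\le\rho$, $\rho$ infinite. Then $\ell^2(\rho^+)$ does not embed isomorphically in $X$.

*Proof.* Let $T:\ell^2(\rho^+)\to X$ be an isomorphism into, and let $f_\alpha$, $\alpha<\rho^+$, be the images of the unit vectors.

**Step 1: few $f_\alpha$ live on a given $\Omega_i$.** Let $S_i=\{\alpha:f_\alpha|_{\Omega_i}\ne0\}$. A generating set of at most $\rho$ elements generates an algebra of at most $\rho$ sets. The integrals over these sets are bounded functionals on $L^1(\Omega_i)$ that separate its points (by the $\pi$–$\lambda$ argument of the previous section). Restriction $X\to L^1(\Omega_i)$ is bounded, since $\int_{\Omega_i}|f|\le|||f|||\mu(\Omega_i)^{1/p'}$. So each of these functionals, composed with restriction and $T$, is a bounded functional on $\ell^2(\rho^+)$, and such a functional is nonzero at only countably many unit vectors. Hence $|S_i|\le\rho$.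

**Step 2: uncountably many disjoint images.** For each $\alpha$ the set $I_\alpha=\{i:f_\alpha|_{\Omega_i}\ne0\}$ is countable by (F2). Choose $\alpha_\xi$, $\xi<\omega_1$, inductively. The set $\bigcup_{\eta<\xi}I_{\alpha_\eta}$ is countable, so the union of the $S_i$ over $i$ in it has cardinality at most $\rho$; take $\alpha_\xi<\rho^+$ outside that union. Then $f_{\alpha_\xi}$ vanishes on every $\Omega_i$ on which some earlier $f_{\alpha_\eta}$ does not. In particular $\alpha_\xi\ne\alpha_\eta$, since $f_{\alpha_\eta}\ne0$. So the $f_{\alpha_\xi}$ are nonzero and pairwise disjointly supported.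

**Step 3: contradiction.** There are only countably many pairs of rationals, so there are rational $c,d>0$ with $\mu(|f_{\alpha_\xi}|>c)>d$ for uncountably many $\xi$. For $n$ such indices disjointness gives $\|\sum f_{\alpha_\xi}\|\ge c(nd)^{1/p}$, while $\|\sum f_{\alpha_\xi}\|\le Cn^{1/2}$ because $T$ is bounded. As $1/p>1/2$, this fails for large $n$. $\square$

*Proof of Theorem 3, part 3.* If $p<2$, $\lambda\le\kappa$ and $\rho=\kappa$, then $X\cong L^{p,\infty}(2^\kappa)$ by part 1, since $2^\kappa$ occurs as a component. Conversely let $X\cong L^{p,\infty}(2^\kappa)$. Part 2 gives $p<2$ and $\lambda,\rho\le\kappa$. Suppose $\rho<\kappa$, so $\rho^+\le\kappa$. For finite sums of Rademacher functions on $2^\kappa$, Khinchine's inequality and (F3) give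
$$\frac1{\sqrt3}\Bigl(\sum a_\gamma^2\Bigr)^{1/2}\le\Bigl\|\sum a_\gamma r_\gamma\Bigr\|_{L^1}\le p'\,\Bigl\|\sum a_\gamma r_\gamma\Bigr\|,\qquad\Bigl\|\sum a_\gamma r_\gamma\Bigr\|\le\Bigl\|\sum a_\gamma r_\gamma\Bigr\|_{L^2}=\Bigl(\sum a_\gamma^2\Bigr)^{1/2},$$
where the second inequality is $\|\cdot\|_{L^1}\le|||\cdot|||\le p'\|\cdot\|$. The two bounds pass to $L^2$-limits: sending the unit vectors of $\ell^2(\kappa)$ to the $r_\gamma$ gives $a\mapsto\sum a_\gamma r_\gamma\in L^2\subset L^{p,\infty}(2^\kappa)$, and each of $\|\cdot\|_{L^1}$, $\|\cdot\|\le\|\cdot\|_{L^2}$ is controlled in the same way for square-summable $a$. So $L^{p,\infty}(2^\kappa)\cong X$ contains a copy of $\ell^2(\kappa)$, hence of $\ell^2(\rho^+)$. But $X=L^{p,\infty}(\bigoplus_{\alpha<\lambda}2^\rho)$ with each $2^\rho$ of type $\rho$, so this contradicts Lemma 5. Hence $\rho=\kappa$. $\blacksquare$
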